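# Nowhere dense classes and subdivisions of graphs with large girth and chromatic number

## Are the dense shallow minors already the graphs we want?

Take a class of graphs and look at the graphs hidden inside its members as subdivisions with short paths. If none of these hidden graphs is dense, for each fixed bound on the path lengths, the class is very sparse: it has bounded expansion. If we only know that, for each fixed bound, large complete graphs are not hidden there, the class is nowhere dense. Suppose a class falls between the two. What must it contain? The conjecture treated here, posed in the slides "Structural Sparsity" (http://www.csse.monash.edu.au/~gfarr/research/slides/OssonadeMendez-Colloquium.pdf), says that it must contain uniformly subdivided graphs whose girth and chromatic number are both as large as we like.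

The answer that one would first guess is "yes, and here is why". The class hides dense graphs at some depth $t$. They appear as subdivisions with at most $2t$ new vertices per edge. Sort the edges by the number of new vertices, and keep the most popular number $k\le 2t$. Now dense graphs appear as exact $k$-th subdivisions. Large complete graphs are forbidden, so the density should not come from short cycles, and the girth should be large after pruning. Finally, dense graphs should have large chromatic number. So the conjecture should hold with some $k\le 2t$.

Here are the precise notions, and then a test of this guess.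

Graphs are finite and simple, and classes are closed under isomorphism. For a graph $H$ with at least one vertex, $\rho(H)=|E(H)|/|V(H)|$ is its density, which is half its average degree. The girth of a forest is $\infty$.

**Definition (subdivisions).** For an integer $k\ge0$, the $k$-th subdivision $H^{(k)}$ of $H$ replaces every edge by a path of length $k+1$, that is, with $k$ internal vertices. A $\le\ell$-subdivision of $H$ replaces each edge by a path with at most $\ell$ internal vertices, and the number may vary with the edge. The original vertices of $H$ are the branch vertices.

For example, $K_3^{(1)}$ is the 6-cycle, and every cycle of length 3, 4, 5 or 6 is a $\le1$-subdivision of $K_3$. A cycle of length $\ell$ in $H$ becomes a cycle of length $\ell(k+1)$ in $H^{(k)}$. So if $k$ is odd, $H^{(k)}$ is always bipartite. If $k$ is even, $H^{(k)}$ is bipartite exactly when $H$ is.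

**Definition (shallow topological minors).** For $t\ge 0$,
$$\mathcal C\,\widetilde\nabla\, t=\{H:\ \text{some }\le 2t\text{-subdivision of }H\text{ is a subgraph of some }G\in\mathcal C\}.$$

**Definition (types of classes).** A class is monotone if it is closed under taking subgraphs. It has bounded expansion if for every $t\ge0$ the densities of the graphs in $\mathcal C\,\widetilde\nabla\, t$ are bounded. It is nowhere dense if for every $t\ge0$ some complete graph is not in $\mathcal C\,\widetilde\nabla\, t$; otherwise it is somewhere dense.

Since $\rho(K_m)=(m-1)/2$, bounded expansion implies nowhere dense. Graphs of maximum degree at most $\Delta$ have bounded expansion: a branch vertex has the same degree in $H$ as in the subdivision, so $H\in\mathcal C\,\widetilde\nabla\, t$ has maximum degree at most $\Delta$ and density at most $\Delta/2$. On the other hand, the class of all subgraphs of the graphs $K_n^{(1)}$ is somewhere dense. At depth $0$ nothing shows: each edge has an end among the subdivision vertices, which have degree at most 2, so densities are at most 2. At depth $1$ all complete graphs appear.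

**Conjecture.** Every monotone nowhere dense class of graphs $\mathcal C$ either has bounded expansion, or contains, for some $k\in\mathbb N$, the $k$-th subdivisions of graphs with arbitrarily large girth and chromatic number. The second alternative means: there is a fixed $k$ such that for all integers $g,c$ there is a graph $H$ with girth at least $g$ and chromatic number at least $c$ whose $k$-th subdivision belongs to $\mathcal C$.

To test the guess we need classes between the two notions. The source of such classes is the theorem of Erdős (*Graph theory and probability*, 1959): for all $g,c$ there is a graph $H$ of girth at least $g$ with $|V(H)|/\alpha(H)\ge c$, where $\alpha$ is the independence number. In particular $\chi(H)\ge |V(H)|/\alpha(H)\ge c$. The following observation will be used twice.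

**Observation 1.** If $G_1,G_2,\dots$ are graphs with $\mathrm{girth}(G_n)>n$, then the class $\mathcal C$ of all graphs isomorphic to subgraphs of the $G_n$ is monotone and nowhere dense.

Indeed, fix $t$ and $m\ge3$. A $\le 2t$-subdivision of $K_m$ contains a subdivided triangle, which is a cycle of length at most $3(2t+1)$. If the subdivision lies in $G_n$, then $n<3(2t+1)$, and so $m\le\max_{n<3(2t+1)}|V(G_n)|$. Larger complete graphs are not in $\mathcal C\,\widetilde\nabla\, t$.

First test: let $\mathrm{girth}(G_n)>n$ and $\chi(G_n)>n$. The class is nowhere dense by Observation 1. If $\chi(G_n)>n$, then $G_n$ has a subgraph of minimum degree at least $n$ (Fact 1(c) below), so of density at least $n/2$. Thus $t=0$ is a depth of unbounded density, and $k=0$ works. The guess survives.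

Second test: bipartite graphs. For each $n\ge 1$ there is a bipartite graph $B_n$ of girth $>n$ and density at least $n$. To see this, take a graph of girth $>n$ and chromatic number $>4n$; it has a subgraph of minimum degree at least $4n$, hence of density at least $2n$; a maximum cut of that subgraph keeps at least half of its edges (Fact 1(d)). The class of all subgraphs of the $B_n$ is nowhere dense and has unbounded density at depth $t=0$. The guess predicts $k=0$, but every graph in the class is bipartite. So $k=0$ is impossible, and so is every even $k$, by the parity remark above. The smallest value that remains is $k=1$: we would have to find 1-subdivisions of graphs of large chromatic number inside bipartite graphs. Parity does not forbid it, since $F^{(1)}$ is always bipartite.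

So the guess is half right. Of its three jumps, the sorting of edges is fine. The last one, from density to chromatic number, is false as stated and will be repaired by one more subdivision. The middle one, from "dense and no shallow clique" to "dense with large girth", is true, and it is the main work.

## The theorems

The fractional chromatic number $\chi_f(F)$ is the minimum of $\sum_I y_I$ over weights $y_I\ge0$ on the independent sets $I$ of $F$ such that every vertex $v$ satisfies $\sum_{I\ni v}y_I\ge1$. A proper coloring gives weight 1 to each color class, so $\chi\ge\chi_f$. For the 5-cycle, weight $\frac12$ on each of the five independent pairs is feasible with total $\frac52$. Fact 2 below gives $\chi_f\ge 5/2$, so $\chi_f(C_5)=\frac52<3=\chi(C_5)$.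

**Theorem 1.** Let $\mathcal C$ be a monotone nowhere dense class, and let $t_0$ be such that the densities of graphs in $\mathcal C\,\widetilde\nabla\, t_0$ are unbounded. Then there is a fixed $k\le4t_0+1$ such that for all $g,c$ there is a graph $F$ with girth $\ge g$, $\chi(F)\ge\chi_f(F)\ge c$ and $F^{(k)}\in\mathcal C$.

If $\mathcal C$ does not have bounded expansion, such a $t_0$ exists by definition. So Theorem 1 proves the conjecture. It rests on the following.

**Theorem 2.** For all integers $m\ge2$, $g\ge5$, $q\ge1$ there is $d=d(m,g,q)$ such that every graph $G$ with $\rho(G)\ge d$ contains as a subgraph either a $\le(g-4)$-subdivision of $K_m$, or a graph of girth $\ge g$ and density $\ge q$.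

**Theorem 3 (classification).** For every monotone class $\mathcal C$ (nowhere dense or not) the following are equivalent:

1. $\mathcal C$ has bounded expansion;
2. for every $k$ there are $g,q$ such that every $H$ of girth $\ge g$ with $H^{(k)}\in\mathcal C$ has $\rho(H)\le q$;
3. for every $k$ there are $g,c$ such that every $H$ of girth $\ge g$ with $H^{(k)}\in\mathcal C$ has $\chi(H)\le c$;
4. the same as 3 with $\chi_f$ in place of $\chi$.

In particular, in the conjecture the hypothesis "nowhere dense" is superfluous, and exactly one of the two alternatives holds.

**Proposition 4.** The bound $k\le4t_0+1$ in Theorem 1 is sharp for every $t_0\ge0$: for every $t_0\ge0$ there is a monotone nowhere dense class $\mathcal C$ such that $t_0$ is the least depth at which the densities of $\mathcal C\,\widetilde\nabla\, t$ are unbounded, and such that $F^{(k)}\in\mathcal C$ with $\chi(F)\ge4$ implies $k\ge4t_0+1$.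

## Degrees, densities and weighted independent sets

**Fact 1.** Let $G$ be a graph.

(a) If $\rho(G)\ge x>0$, then $G$ has a subgraph of minimum degree at least $x$ and density at least $x$. Take a subgraph of density at least $x$ with the fewest vertices, say $n$. As $x>0$, $n\ge2$. Removing a vertex of degree less than $x$ would leave more than $xn-x=x(n-1)$ edges on $n-1$ vertices, against minimality.

(b) If every subgraph of $G$ has density at most $q$, then $\chi(G)\le\lfloor2q\rfloor+1$. Every subgraph has average degree at most $2q$, so it has a vertex of degree at most $\lfloor2q\rfloor$. Remove such vertices one at a time and color greedily in the reverse order.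

(c) If $\chi(G)>k$, then $G$ has a subgraph of minimum degree at least $k$. Otherwise every subgraph has a vertex of degree at most $k-1$, and the same greedy coloring uses at most $k$ colors.

(d) $G$ has a bipartite subgraph on $V(G)$ with at least $|E(G)|/2$ edges. In a maximum cut, each vertex has at least half of its edges across the cut, since otherwise moving it would increase the cut.

(e) If $\chi(G)\ge4$, then $G$ has a subgraph of minimum degree at least $3$ and chromatic number exactly $4$. Take a minimal subgraph $F'$ with $\chi(F')\ge4$. For a vertex $v$, $F'-v$ is 3-colorable, so $\chi(F')=4$. If $v$ had degree at most 2, a 3-coloring of $F'-v$ would extend to $v$.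

**Fact 2.** Let $w\ge0$ be vertex weights on $F$ with total $w(V)>0$, and let $\chi_f(F)<c$. Then some independent set $I$ has $w(I)>w(V)/c$. In particular $\chi_f(F)\ge|V(F)|/\alpha(F)$.

Take weights $y_I$ as in the definition with $\sum_I y_I<c$. Then
$$\sum_I y_I\,w(I)=\sum_v w(v)\sum_{I\ni v}y_I\ge w(V).$$
If every $w(I)$ were at most $w(V)/c$, the left side would be at most $(w(V)/c)\sum_I y_I<w(V)$. For the last claim, put $w\equiv1$ and $c=|V|/\alpha$: if $\chi_f<c$, some independent set has more than $\alpha$ vertices.

We also use Ramsey's theorem, Chebyshev's inequality and linearity of expectation.

## Deleting random edges, and where this breaks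

We want Theorem 2: a dense graph without a shallow clique subdivision has a dense subgraph of large girth. The sensible first attempt is the deletion method: keep each edge with a small probability, then delete an edge of each surviving short cycle. It works when no degree is much larger than the average.

**Claim 1 (almost regular graphs).** Let $g\ge5$ and $q\ge1$ be integers, $K\ge1$, $n\ge 1$, and $d'\ge gK^g(4q)^g$. Let $G_1$ be a graph with at most $n$ vertices, at least $d'n/2$ edges, and maximum degree at most $Kd'$. Then $G_1$ has a subgraph of girth $\ge g$ and density $\ge q$.

*Proof.* Keep each edge independently with probability $p=4q/d'$. Since $d'\ge gK^g(4q)^g\ge4q$, we have $p\le1$. The expected number of kept edges is at least $p\,d'n/2=2qn$.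

A cycle of length $\ell$ is determined by a starting vertex and $\ell-1$ successive steps to neighbors. So $G_1$ has at most $n(Kd')^{\ell-1}$ cycles of length $\ell$, and each is kept with probability $p^\ell$. The expected number of kept cycles of length less than $g$ is at most
$$\sum_{\ell=3}^{g-1}n(Kd')^{\ell-1}\Big(\frac{4q}{d'}\Big)^{\ell}=\frac n{d'}\sum_{\ell=3}^{g-1}K^{\ell-1}(4q)^\ell\le\frac{n\,gK^g(4q)^g}{d'}\le n .$$
So the expectation of (kept edges) $-$ (kept cycles of length $<g$) is at least $2qn-n\ge qn$, and some outcome reaches this value. In that outcome, delete one edge from each kept cycle of length less than $g$. What remains has girth at least $g$ and at least $qn$ edges on at most $n$ vertices. $\square$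

The step that needs the maximum degree is the count of cycles: each step multiplies by the maximum degree, while $p$ is only of the order of one over the average degree. If the two differ by an unbounded factor, the count is lost. Look at $K_{d,N}$ with $N\ge d\ge2$. Its density $dN/(d+N)$ lies between $d/2$ and $d$. To keep, in expectation, at least $qN$ of the $dN$ edges we need $p\ge q/d$. The expected number of kept 4-cycles is $p^4\binom d2\binom N2$, and its ratio to the expected number $pdN$ of kept edges is
$$\frac{p^3(d-1)(N-1)}4\ \ge\ \frac{q^3(d-1)(N-1)}{4d^3}.$$
For $N=d^4$ and large $d$ this is about $q^3d^2/4$: far more 4-cycles than edges survive, and deleting an edge from each proves nothing. Deleting the $d$ vertices of huge degree does not help either, because no edge is left.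

The repair is to isolate this bad situation. Let $B$ be the set of vertices of huge degree. Either $G-B$ is still dense, and then Claim 1 applies to it, or many vertices of small degree have many neighbors in the much smaller set $B$. The second situation needs its own argument, in which we sample vertices and not edges.

## Rich pairs and random vertex sets

The situation is now a bipartite graph with parts $A$ and $B$, where $|A|\ge C|B|$ for a large constant $C$, and where each $a\in A$ has exactly $r$ neighbors. Before the general argument, consider only 4-cycles.

Fix $a\in A$. Call a pair $b,b'\in N(a)$ rich if it has at least $s$ common neighbors other than $a$. If $m$ vertices of $N(a)$ are pairwise rich and $s\ge\binom m2$, choose distinct common neighbors for the pairs one after another: this is a $K_m^{(1)}$ in $G$. So if $G$ contains no $K_m^{(1)}$, there is no clique of size $m$ in the graph of rich pairs on $N(a)$, and Ramsey's theorem gives a large set $N'(a)\subseteq N(a)$ without rich pairs. All 4-cycles through $a$ and two vertices of $N'(a)$ pass through a bounded number of other vertices. We want to keep $a$ and $N'(a)$, and to lose these boundedly many vertices and the rest of $N(a)$. A uniformly random set of vertices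 does exactly this with probability bounded below. So a constant fraction of $A$ survives with its 4-cycles destroyed. The loss of a constant fraction of $A$ is harmless because $|A|\ge C|B|$. This last inequality is the reason why irregularity helps here.

For longer cycles, common neighbors become short paths. Two details need care. The paths must avoid $N(a)$, because the branch vertices of the clique subdivision lie there. And a short cycle through $a$ may pass through further neighbors of $a$; we then cut it at the first one.

Fix $m,g,q$ as in Theorem 2 and set:

- $t=\lfloor(g-3)/2\rfloor\ge1$. Then $2t-1\le g-4$. Also every even integer $\le g-1$ is $\le2t+2$: for odd $g$ we have $2t+2=g-1$, and for even $g$ we have $2t+2=g-2$.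
- $r=R(m,2q)$, the Ramsey number: every graph on $r$ vertices has a clique of size $m$ or an independent set of size $2q$.
- $s=m^2t\ge\binom m2(2t-1)$, $\;z=r+4q^2st$, $\;C=2^{1+2q+z}$.

**Lemma 1.** Let $G$ be a bipartite graph with parts $A,B$, $B\ne\emptyset$, where every $a\in A$ has exactly $r$ neighbors and $|A|\ge C|B|$. If $G$ contains no $\le(2t-1)$-subdivision of $K_m$, then $G$ has a subgraph of girth $\ge g$ and density $\ge q$.

*Proof.*

**Step 1: many short connections inside $N(a)$ give a clique subdivision.** This step defines richness and bounds it. For $a\in A$ and distinct $b,b'\in N(a)$, an $a$-path between $b$ and $b'$ is a path in $G$ from $b$ to $b'$ of length at most $2t$ with no internal vertex in $N(a)\cup\{a\}$. Since $b,b'$ both lie in $B$, they are not adjacent, so an $a$-path has at least one and at most $2t-1$ internal vertices. Call $\{b,b'\}$ $a$-rich if there are $s$ pairwise internally disjoint $a$-paths between $b$ and $b'$.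

No $m$ vertices of $N(a)$ are pairwise $a$-rich. Suppose $m$ of them were. Process the $\binom m2$ pairs one by one, choosing for each an $a$-path internally disjoint from all paths chosen before. The paths chosen before have at most $(\binom m2-1)(2t-1)<s$ internal vertices in total. Each of these lies on at most one of the $s$ internally disjoint $a$-paths of the current pair, so one of the $s$ paths is free of them. Internal vertices of $a$-paths avoid $N(a)$, and so avoid all $m$ branch vertices. The chosen paths form a $\le(2t-1)$-subdivision of $K_m$ in $G$, a contradiction.

**Step 2: a set $N'(a)$ that can be disconnected cheaply.** This step finds, for each $a$, which vertices to keep and which to lose. Apply the definition of $r$ to the graph on $N(a)$ whose edges are the $a$-rich pairs. By Step 1 it has no clique of size $m$, so there is $N'(a)\subseteq N(a)$ with $|N'(a)|=2q$ and no $a$-rich pair inside $N'(a)$.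

For each pair $\{b,b'\}\subseteq N'(a)$, take a maximal family of pairwise internally disjoint $a$-paths between $b$ and $b'$. It has fewer than $s$ members. The set of internal vertices of its members meets the interior of every $a$-path between $b$ and $b'$: a member of the family has an internal vertex, and a path that is not a member and misses the set could be added to the family. Let $Z(a)$ be the union of these sets over all pairs in $N'(a)$, together with $N(a)\setminus N'(a)$. Then
$$|Z(a)|\le r+\tbinom{2q}2(s-1)(2t-1)\le r+2q^2\cdot s\cdot2t=z,\qquad Z(a)\cap(N'(a)\cup\{a\})=\emptyset.$$
The second statement holds since internal vertices of $a$-paths avoid $N(a)\cup\{a\}$, and $N(a)\setminus N'(a)$ is a subset of $B$ disjoint from $N'(a)$.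

**Step 3: sample vertices.** This step makes many $a$ succeed at once. Choose $W\subseteq V(G)$ uniformly at random. Let $B'=B\cap W$ and
$$A'=\{a\in A\cap W:\ N'(a)\subseteq W,\ Z(a)\cap W=\emptyset\}.$$
The event $a\in A'$ prescribes membership in $W$ for $1+2q+|Z(a)|$ distinct vertices, so it has probability $2^{-(1+2q+|Z(a)|)}\ge1/C$. Hence the expected size of $A'$ is at least $|A|/C$, and we can fix $W$ with
$$|A'|\ge|A|/C\ge|B|\ge|B'|.$$
As $B\ne\emptyset$, also $A'\ne\emptyset$. Let $G'=G[A'\cup B']$.

**Step 4: density.** For $a\in A'$, all of $N'(a)$ lies in $W$, and $N(a)\setminus N'(a)\subseteq Z(a)$ is disjoint from $W$. So the neighborhood of $a$ in $G'$ is exactly $N'(a)$. Hence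
$$\rho(G')=\frac{2q|A'|}{|A'|+|B'|}\ge q.$$

**Step 5: girth.** We show that no short cycle survives. $G'$ is bipartite, so if its girth is less than $g$, it has a cycle of even length at most $g-1$, hence of length at most $2t+2$. The cycle contains some $a\in A'$. Deleting $a$ from it leaves a path $P$ in $G'-a$ of length at most $2t$ between two distinct vertices $b,b'\in N'(a)$. Let $b''$ be the first vertex of $N(a)$ on $P$ after $b$; it exists because $b'$ is a candidate. Since $b''\in N(a)\cap B'$, Step 4 gives $b''\in N'(a)$. The segment of $P$ from $b$ to $b''$ has length at most $2t$ and no internal vertex in $N(a)\cup\{a\}$. It is thus an $a$-path between two distinct vertices of $N'(a)$, and by Step 2 one of its internal vertices lies in $Z(a)$. But all its vertices lie in $W$, and $Z(a)\cap W=\emptyset$. This is a contradiction, so $G'$ has girth at least $g$. $\square$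

## Proof of Theorem 2: splitting off the vertices of huge degree

With $m,g,q$ and the constants above, let
$$K=8(C+1),\qquad d=\max\{4r,\ gK^g(4q)^g\}.$$
Let $\rho(G)\ge d$ and assume that $G$ contains no $\le(g-4)$-subdivision of $K_m$. Since $2t-1\le g-4$, it contains no $\le(2t-1)$-subdivision of $K_m$ either. We look for a subgraph of girth $\ge g$ and density $\ge q$.

**Step 1: make every part sparse compared with the whole.** Replace $G$ by a subgraph of maximum density $d'\ge d$, and let $n=|V(G)|$. Then $|E(G)|=d'n$, and every $S\subseteq V(G)$ spans at most $d'|S|$ edges.

**Step 2: separate the huge degrees.** Let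
$$B=\{v:\deg v>Kd'\},\qquad A=\{v\notin B:\ v\text{ has at least }r\text{ neighbors in }B\}.$$
The degrees sum to $2d'n$, so $|B|\le2n/K$.

**Step 3: the case $B\ne\emptyset$ and $|A|\ge C|B|$.** This is the irregular case. For each $a\in A$ keep exactly $r$ edges from $a$ to $B$, and discard all other edges and all vertices outside $A\cup B$. The resulting bipartite graph is a subgraph of $G$, so it contains no $\le(2t-1)$-subdivision of $K_m$. Lemma 1 gives the required subgraph.

**Step 4: the case $B=\emptyset$ or $|A|<C|B|$.** Here we show that $G_1=G-B$ still has at least half of the edges. If $B=\emptyset$, no edge meets $B$. Otherwise, an edge that meets $B$ is of one of two kinds. If both its ends lie in $A\cup B$, it is one of at most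
$$d'(|A|+|B|)\le d'(C+1)|B|\le d'(C+1)\frac{2n}K=\frac{d'n}4$$
edges, by Step 1 applied to $S=A\cup B$. If not, it joins $B$ to a vertex outside $A\cup B$; each such vertex has fewer than $r$ neighbors in $B$, so there are at most $rn\le d'n/4$ edges of this kind, because $d'\ge4r$. In all, at most $d'n/2$ edges meet $B$.

Hence $G_1$ has at least $d'n/2$ edges, at most $n$ vertices, and maximum degree at most $Kd'$. Since $d'\ge gK^g(4q)^g$, Claim 1 gives a subgraph of girth $\ge g$ and density $\ge q$. $\square$

## From density to chromatic number at the price of one subdivision

The second test showed that a dense graph $H$ of large girth may be bipartite. So we do not look for a subgraph of large chromatic number, but for a subgraph $F^{(1)}$. A natural way to find one is to choose disjoint vertex sets $A$ and $B$ such that each $a\in A$ has neighbors in $B$, and let each $a$ subdivide an edge $e_a$ joining two of its neighbors. If $H$ has no 4-cycle, two different vertices of $A$ share at most one neighbor, so the edges $e_a$ are distinct, whatever the choices.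

An unlucky choice of the $e_a$ is fatal, though. If $B=B_1\cup B_2$ is a partition such that every $a$ has neighbors in both parts, choosing one end of $e_a$ in each part produces a bipartite $F$. If each $a$ has only two neighbors in $B$, there is not even a choice. So we give each $a$ many neighbors, choose $e_a$ among them at random, and make $|A|$ so much larger than $|B|$ that a union bound over all subsets of $B$ succeeds.

**Lemma 2.** For every integer $c\ge1$ there is $d_1(c)$ such that every graph $H$ of girth $\ge5$ with $\rho(H)\ge d_1(c)$ contains $F^{(1)}$ as a subgraph for some graph $F$ with $\chi_f(F)\ge c$. Moreover $\mathrm{girth}(F)\ge\mathrm{girth}(H)/2$.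

Without the girth conclusions, results of this kind are due to Dvořák; the proof below is self-contained.

*Proof.* Put
$$r=4c,\qquad L=16c^3,\qquad p=\frac1{4L},\qquad d_1=\frac{2r+16}p .$$
(This $r$ is not the Ramsey number of the previous sections.) By Fact 1(a) we may replace $H$ by a subgraph of minimum degree at least $d_1$; the girth does not decrease. Let $n=|V(H)|$.

**Step 1: find $A$ much larger than $B$.** Put each vertex into $B$ independently with probability $p$. Let $A$ be the set of vertices outside $B$ with at least $r$ neighbors in $B$. For a vertex $v$, the number $X$ of its neighbors in $B$ is binomial with mean $\mu\ge pd_1=2r+16$ and variance at most $\mu$. By Chebyshev's inequality,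
$$\Pr[X<r]\le\Pr[X<\mu/2]\le\frac{\mu}{(\mu/2)^2}=\frac4\mu\le\frac14 .$$
As $v$ is not its own neighbor, $X$ is independent of the event $v\in B$. Since $p\le1/64$,
$$\Pr[v\in A]\ge\tfrac34(1-p)\ge\tfrac12.$$
Hence the expectation of $|A|-L|B|$ is at least $n/2-Lpn=n/4>0$. Fix $B$ with $|A|>L|B|$. Then $A\ne\emptyset$, and since each $a\in A$ has neighbors in $B$, also $B\ne\emptyset$.

**Step 2: define $F$.** For each $a\in A$ fix a set $N(a)$ of exactly $r$ neighbors of $a$ in $B$. Choose a pair $e_a\subseteq N(a)$ uniformly at random, independently over $a\in A$. Let $F$ have vertex set $B$ and edges $e_a$, $a\in A$. If $a\ne a'$ had two common neighbors, $H$ would contain a 4-cycle; so $|N(a)\cap N(a')|\le1$ and the $e_a$ are distinct. Therefore $F^{(1)}$, with $a$ as the subdivision vertex of $e_a$, is a subgraph of $H$. A cycle of length $\ell$ in $F$ gives a cycle of length $2\ell$ in $H$, so $\mathrm{girth}(F)\ge\mathrm{girth}(H)/2$. This holds for every outcome of the choices.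

**Step 3: a small $\chi_f$ gives a heavy independent set.** Let $w(b)=|\{a\in A:b\in N(a)\}|$ for $b\in B$. Counting pairs, $w(B)=r|A|>0$. If $\chi_f(F)<c$, Fact 2 gives an independent set $S$ of $F$ with $w(S)\ge w(B)/c$. The weights $w$ do not depend on the random choices, so it suffices to show that, with positive probability, no set $S\subseteq B$ with $w(S)\ge w(B)/c$ is independent in $F$.

**Step 4: each heavy set is very unlikely to be independent.** Fix $S\subseteq B$ with $w(S)\ge w(B)/c$, that is, $\sum_{a\in A}|N(a)\cap S|\ge r|A|/c$. So $N(a)\cap S$ has on average at least $r/c=4$ elements. Let
$$A_S=\{a\in A:\ |N(a)\cap S|\ge r/(2c)=2\}.$$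
Vertices of $A_S$ contribute at most $r$ each to the sum, and the others at most $r/(2c)$ each, so
$$\frac{r|A|}c\le r|A_S|+|A|\frac r{2c},\qquad\text{hence}\qquad|A_S|\ge\frac{|A|}{2c}.$$
For $a\in A_S$ at least one of the $\binom{4c}2=8c^2-2c$ pairs in $N(a)$ lies inside $S$, so $\Pr[e_a\subseteq S]\ge1/(8c^2)$. If $S$ is independent, then $e_a\not\subseteq S$ for all $a\in A_S$. The choices are independent, so
$$\Pr[S\text{ independent in }F]\le\Big(1-\frac1{8c^2}\Big)^{|A|/(2c)}\le e^{-|A|/(16c^3)}\le e^{-|B|},$$
where the last step uses $|A|>L|B|=16c^3|B|$.

**Step 5: union bound.** There are at most $2^{|B|}$ sets $S$, and $2^{|B|}e^{-|B|}<1$ because $|B|\ge1$. So for some outcome no such $S$ is independent, and by Step 3 the corresponding $F$ has $\chi_f(F)\ge c$. $\square$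

## Proof of Theorem 1

Let $\mathcal C$ be monotone and nowhere dense, with unbounded densities in $\mathcal C\,\widetilde\nabla\, t_0$.

**Step 1: make all paths equally long.** This is the sorting step of the first guess. Let $H\in\mathcal C\,\widetilde\nabla\, t_0$. Classify the edges of $H$ by the number in $\{0,\dots,2t_0\}$ of internal vertices of the path that replaces them. Some class $j$ contains at least a fraction $1/(2t_0+1)$ of the edges. The spanning subgraph $H'$ formed by these edges has $\rho(H')\ge\rho(H)/(2t_0+1)$, and $H'^{(j)}\in\mathcal C$ by monotonicity. Since $\rho(H)$ can be chosen arbitrarily large and there are only $2t_0+1$ values of $j$, there is a fixed $k_0\le2t_0$ such that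
$$\mathcal D=\{H:\ H^{(k_0)}\in\mathcal C\}$$
has unbounded density. The class $\mathcal D$ is monotone: if $H_1\subseteq H$, then $H_1^{(k_0)}\subseteq H^{(k_0)}$.

**Step 2: $\mathcal D$ is nowhere dense.** This is needed to exclude the first alternative of Theorem 2. Suppose $H\in\mathcal D$ contains a $\le\ell$-subdivision of $K_m$. Its paths have length at most $\ell+1$, and become paths of length at most $(\ell+1)(k_0+1)$ in $H^{(k_0)}$. So $H^{(k_0)}\in\mathcal C$ contains a $\le((\ell+1)(k_0+1)-1)$-subdivision of $K_m$. Since $\mathcal C$ is nowhere dense, for each $\ell$ this is impossible for some $m$, and then also for every larger $m$. So for each $\ell$ there is $m(\ell)\ge2$ such that no graph in $\mathcal D$ contains a $\le\ell$-subdivision of $K_{m(\ell)}$.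

**Step 3: first girth, then chromatic number.** Let $g\ge3$ and $c\ge1$; smaller values of $g$ or $c$ ask for less. Put $m=m(2g-4)$ and let $q\ge d_1(c)$ be an integer. Choose a graph in $\mathcal D$ of density at least $d(m,2g,q)$ and apply Theorem 2 to it with girth parameter $2g\ge6$. The first alternative would be a $\le(2g-4)$-subdivision of $K_m$, which Step 2 excludes. So, as $\mathcal D$ is monotone, it contains a graph $H$ of girth $\ge2g$ and density $\ge q\ge d_1(c)$. By Lemma 2, $H$ contains $F^{(1)}$ for a graph $F$ with $\mathrm{girth}(F)\ge g$ and $\chi(F)\ge\chi_f(F)\ge c$.

**Step 4: read off $k$.** By monotonicity $F^{(1)}\in\mathcal D$, that is, $(F^{(1)})^{(k_0)}\in\mathcal C$. In this graph each edge of $F$ is replaced by a path of length $2(k_0+1)$, so it is $F^{(2k_0+1)}$. Thus $k=2k_0+1\le4t_0+1$ works. It depends only on $k_0$, so it is the same for all $g$ and $c$. $\square$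

The conjecture is therefore true. In the second test, $t_0=0$ and $k_0=0$, and the theorem gives $k=1$: the value that parity had left as the smallest possible.

## The classification of monotone classes

*Proof of Theorem 3.*

**Step 1: from 1 to 2.** If $H^{(k)}\in\mathcal C$, then $H\in\mathcal C\,\widetilde\nabla\,\lceil k/2\rceil$, because $k\le2\lceil k/2\rceil$. By 1 this class has bounded density, so 2 holds for any choice of $g$.

**Step 2: from 2 to 3.** Density becomes a coloring by degeneracy. Let $H$ have girth $\ge g$ with $H^{(k)}\in\mathcal C$. Each subgraph $H'$ of $H$ has girth $\ge g$, and $H'^{(k)}\in\mathcal C$ by monotonicity, so $\rho(H')\le q$. By Fact 1(b), $\chi(H)\le2q+1$.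

**Step 3: from 3 to 4.** This holds since $\chi_f\le\chi$.

**Step 4: from 4 to 1.** We show that if $\mathcal C$ does not have bounded expansion, then 4 fails. If $\mathcal C$ is nowhere dense, Theorem 1 gives a fixed $k$ and, for all $g,c$, a graph $F$ of girth $\ge g$ with $\chi_f(F)\ge c+1$ and $F^{(k)}\in\mathcal C$. This contradicts 4.

Otherwise, for some $t$, every $K_n$ has a $\le2t$-subdivision contained in a graph of $\mathcal C$. Color the edges of $K_n$ by the number of internal vertices of their paths, with $2t+1$ colors. By Ramsey's theorem, for each $n'$ and $n$ large enough there is a monochromatic $K_{n'}$, of color $k(n')\le2t$ say, so that $K_{n'}^{(k(n'))}\in\mathcal C$ by monotonicity. By pigeonhole some fixed $k\le2t$ satisfies $K_{n'}^{(k)}\in\mathcal C$ for arbitrarily large $n'$. By monotonicity $H^{(k)}\in\mathcal C$ for every graph $H$. By the theorem of Erdős and Fact 2, for all $g,c$ there is $H$ of girth $\ge g$ with $\chi_f(H)\ge|V(H)|/\alpha(H)\ge c+1$. This again contradicts 4.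

**Step 5: exactly one alternative.** The second alternative of the conjecture says: for some $k$ and all $g,c$ there is $H$ of girth $\ge g$ with $\chi(H)\ge c$ and $H^{(k)}\in\mathcal C$. As this is for all integers $c$, it is exactly the negation of 3. Since 3 is equivalent to bounded expansion for every monotone class, exactly one of the two alternatives holds, whether or not $\mathcal C$ is nowhere dense. $\square$

## Subdivided bipartite graphs show that $4t_0+1$ is best possible

The class in the second test generalizes: subdivide the bipartite graphs $B_n$.

*Proof of Proposition 4.* Let $k_0=2t_0$. Let $B_n$ be the bipartite graph of girth $>n$ and density $\ge n$ constructed in the second test, and let $\mathcal C$ consist of all graphs isomorphic to subgraphs of the $B_n^{(k_0)}$, $n\ge1$. Then $\mathcal C$ is monotone.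

**Step 1: $\mathcal C$ is nowhere dense.** The girth of $B_n^{(k_0)}$ is $(k_0+1)\,\mathrm{girth}(B_n)>n$, so Observation 1 applies.

**Step 2: depth $t_0$ is dense.** Since $k_0=2t_0$, we have $B_n\in\mathcal C\,\widetilde\nabla\, t_0$ for all $n$, and $\rho(B_n)\ge n$.

**Step 3: where branch vertices can be.** This prepares the last two steps. In a subgraph of $B_n^{(k_0)}$, every vertex of degree at least $3$ is a vertex of $B_n$, because subdivision vertices have degree 2. A path in $B_n^{(k_0)}$ between two vertices of $B_n$ is a concatenation of subdivided edges of $B_n$, so its length is divisible by $k_0+1$.

**Step 4: no smaller depth is dense.** Let $t<t_0$. Suppose some $H\in\mathcal C\,\widetilde\nabla\, t$ had a subgraph of minimum degree at least $3$. In the corresponding $\le2t$-subdivision inside some $B_n^{(k_0)}$, its branch vertices have degree at least 3, so they are vertices of $B_n$ by Step 3. Its edges would correspond to paths of length between $1$ and $2t+1<2t_0+1=k_0+1$ between distinct vertices of $B_n$. By Step 3 there are none. So every subgraph of $H$ has a vertex of degree at most $2$. Removing such vertices one at a time shows that $|E(H)|\le2|V(H)|$, so $\rho(H)\le2$. Hence $t_0$ is the least depth of unbounded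 density.

**Step 5: lower bound on $k$.** Let $F^{(k)}\in\mathcal C$ with $\chi(F)\ge4$. By Fact 1(e), $F$ has a subgraph $F'$ of minimum degree at least $3$ with $\chi(F')=4$. Then $F'^{(k)}\subseteq B_n^{(k_0)}$ for some $n$. By Step 3 the branch vertices of $F'^{(k)}$ are vertices of $B_n$, and the paths that replace edges have length divisible by $k_0+1$. So $k+1=j(k_0+1)$ with $j\ge1$.

If $j=1$, each of these paths has length $k_0+1$, so it is a single subdivided edge of $B_n$. Then each edge of $F'$ corresponds to an edge of $B_n$ between the same branch vertices, and $F'$ is isomorphic to a subgraph of the bipartite graph $B_n$. This contradicts $\chi(F')=4$. Hence $j\ge2$, and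
$$k\ge2(k_0+1)-1=2k_0+1=4t_0+1.\qquad\square$$
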